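# Non-repetitive colourings: the Thue number is not polynomially bounded in the treewidth

## Two lower bounds in terms of treewidth

All graphs are simple and, unless said otherwise, finite. A vertex colouring $c$ of a graph is *non-repetitive* if there is no path $v_1v_2\cdots v_{2j}$ (with $j\ge1$ and distinct vertices) such that $c(v_i)=c(v_{j+i})$ for $i=1,\dots,j$. The *Thue number* $\pi(G)$ is the least number of colours in a non-repetitive colouring of $G$. Let
$$f(k)=\max\{\pi(G):\mathrm{tw}(G)\le k\},$$
where $\mathrm{tw}$ is treewidth.

**Theorem 1.** For all $k\ge0$ we have $f(k)\ge 2^{0.3\sqrt k-1}$. Hence there is no polynomial $p$ with $\pi(G)\le p(\mathrm{tw}(G))$ for all graphs $G$.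

The second theorem forbids only short repetitions. For $r\in\{1,2,\dots\}\cup\{\infty\}$, call a colouring *$r$-nonrepetitive* if there is no path as above with $1\le j\le r$, $j<\infty$. Let $\pi_r(G)$ be the least number of colours in such a colouring, and let $f_r(k)=\max\{\pi_r(G):\mathrm{tw}(G)\le k\}$. Thus $\infty$-nonrepetitive means non-repetitive, and $f_\infty=f$.

**Theorem 2.** For every fixed finite $r\ge1$ there is $c_r>0$ with
$$c_rk^r\le f_r(k)\le\binom{k+r}{r}\qquad(k\ge1).$$

The question behind both statements is this: if a graph has treewidth $t$, can it be coloured non-repetitively with a number of colours that is polynomial in $t$? Kündgen and Pelsmajer proved that $4^t$ colours always suffice, and this is tight for trees, since some trees need $4$ colours. Theorem 1 says that a polynomial number of colours does not suffice. Together the two bounds read $2^{0.3\sqrt k-1}\le f(k)\le 4^k$; nothing below determines where between them $f(k)$ lies.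

Three points about the statements.

*From $f$ to polynomials.* Suppose $\pi(G)\le p(t)$ for every $G$ of treewidth exactly $t$. If $\mathrm{tw}(G)\le k$, then the disjoint union of $G$ and $K_{k+1}$ has treewidth exactly $k$, so $\pi(G)\le p(k)$. Hence $f(k)\le p(k)$ for all $k\ge 1$. But $0.3\sqrt k-1$ eventually exceeds $d\log_2 k+C$ for any constants $d,C$, so $2^{0.3\sqrt k-1}$ eventually exceeds every polynomial. The second sentence of Theorem 1 therefore follows from the first.

*Size.* The bound is asymptotic. At $k=100$ it says only $f(100)\ge 2^{2}=4$. At $k=10^4$ it says $f(k)\ge2^{29}>5\cdot10^8$.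

*Theorem 2 alone also excludes polynomials.* Clearly $f\ge f_r$. If $p$ has degree $d$, take $r=d+1$: then $f(k)\ge c_{d+1}k^{d+1}$, which exceeds $p(k)$ for large $k$. Theorem 2 also says that bounded repetition length gives only polynomial lower bounds, with exact exponent $r$. So any proof of Theorem 1 must use repetitions whose length grows with $k$.

## Treewidth, and the functions $f_r$ in small cases

**Definition.** A *tree decomposition* of $G=(V,E)$ is a tree $\mathcal T$ together with bags $X_i\subseteq V$, one for each node $i$ of $\mathcal T$, such that every vertex lies in some bag, every edge has both ends in some bag, and for each $v\in V$ the nodes $i$ with $v\in X_i$ induce a subtree. The *treewidth* $\mathrm{tw}(G)$ is the minimum over all tree decompositions of the largest bag size minus $1$.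

For example, the $4$-cycle $1234$ has a decomposition with two adjacent nodes and bags $\{1,2,3\}$ and $\{1,3,4\}$, so its treewidth is at most $2$. Trees with at least one edge have treewidth $1$. We use one textbook fact: in every tree decomposition, each clique of $G$ lies in some bag (pairwise intersecting subtrees of a tree have a common node). In particular $\mathrm{tw}(K_{k+1})=k$.

By the theorem of Kündgen and Pelsmajer, $f_r(k)\le f(k)\le4^k<\infty$, so all the maxima exist. Clearly $f_r(k)$ is nondecreasing in $k$. The case $j=1$ of the definition says that the colouring is proper, so $K_{k+1}$ gives $f_r(k)\ge k+1$.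

Now the small cases.

*$k=0$.* The graphs are edgeless, so $f_r(0)=1$.

*$r=1$.* A $1$-nonrepetitive colouring is just a proper colouring. So $f_1(k)\ge k+1$, and Theorem 2 claims $f_1(k)\le\binom{k+1}{1}=k+1$.

*$k=1$, $r=2$.* The forbidden patterns are $xx$ on an edge and $xyxy$ on a path with four vertices. The path with four vertices needs three colours, because a proper $2$-colouring of it reads $xyxy$. Conversely, three colours suffice for every forest: root each component and colour a vertex by its depth modulo $3$. This is proper. Suppose $v_1v_2v_3v_4$ is coloured $xyxy$. The depths of $v_1$ and $v_3$ differ by $0$ or $\pm2$ and agree modulo $3$, so they are equal; hence $v_2$ is the parent of both. In the same way $v_3$ is the parent of $v_2$ and $v_4$. But $v_3$ cannot be both child and parent of $v_2$. So $f_2(1)=3=\binom{3}{2}$. The same colouring fails for $r=3$: a descending path with six vertices reads $012012$.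

*$k=1$, $r=\infty$.* Here $f(1)=4$, by the two facts on trees quoted above.

## A universal host graph and the colours that survive

To bound $f_r(k)$ from below we build one infinite graph that contains hard graphs everywhere, fix a good colouring of it, and look for contradictions. Fix $r$ and $k\ge1$, and put $m=f_r(k)$. For $0\le j\le k$ fix a graph $U_j$ with $\mathrm{tw}(U_j)\le j$ and $\pi_r(U_j)=f_r(j)$.

**Definition (host graph).** Let $H_0=K_1$. Obtain $H_{n+1}$ from $H_n$ by adding, for every clique $K$ of $H_n$ with $|K|\le k$ (including $K=\emptyset$), a new disjoint copy of $U_{k-|K|}$, every vertex of which is joined to every vertex of $K$. Let $H=\bigcup_nH_n$.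

For $k=1$ the cliques used are $\emptyset$ and single vertices. At each stage every old vertex receives a new pendant vertex (a copy of $U_0$, which we may take to be $K_1$), and one new copy of the forest $U_1$ is added. So $H$ is a forest in which every vertex has infinitely many neighbours.

**The treewidth stays at most $k$.** We show $\mathrm{tw}(H_n)\le k$ by induction. Given a tree decomposition of $H_n$ with bags of size at most $k+1$, each clique $K$ used lies in some bag $X_i$. Take a tree decomposition of the new copy of $U_{k-|K|}$ with bags of size at most $k-|K|+1$, add $K$ to every bag, and join one of its nodes to $i$. The new bags have size at most $k+1$, and the nodes containing a given vertex of $K$ still form a subtree. So the result is a tree decomposition of $H_{n+1}$.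

**A colouring of all of $H$.** Each $H_n$ has an $r$-nonrepetitive colouring with colours in $[m]=\{1,\dots,m\}$, since $\mathrm{tw}(H_n)\le k$. There are finitely many such colourings for each $n$, and restricting one to $H_{n-1}$ gives another. By König's lemma there is an infinite compatible sequence, that is, a colouring $c:V(H)\to[m]$ whose restriction to each $H_n$ is $r$-nonrepetitive. A path is finite and lies in some $H_n$, so $c$ is $r$-nonrepetitive on $H$. We fix $c$.

**Definition (surviving colours).** For a clique $K$ of $H$ with $|K|\le k$, let $N(K)$ be the set of vertices outside $K$ that are adjacent to all of $K$, with $N(\emptyset)=V(H)$. Let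
$$D(K)=\{x\in[m]: x\text{ occurs on infinitely many vertices of }N(K)\}.$$

For $k=1$, $D(\{v\})$ is the set of colours seen infinitely often on the neighbours of $v$; it does not contain $c(v)$, since $c$ is proper.

**Lemma 3.** For cliques $K\subseteq K'$ of $H$ with at most $k$ vertices:
$$D(K')\subseteq D(K),\tag{1}$$
$$|D(K)|\ge f_r(k-|K|).\tag{2}$$

*Proof.* A vertex outside $K'$ and adjacent to all of $K'$ is outside $K$ and adjacent to all of $K$, so $N(K')\subseteq N(K)$, which gives (1). For (2), $K$ is a clique of $H_n$ for all large $n$, and each later stage puts a new copy of $U_{k-|K|}$ into $N(K)$. A colour outside $D(K)$ occurs on only finitely many vertices of $N(K)$, so all such colours together meet only finitely many of these disjoint copies. Some copy therefore uses colours of $D(K)$ only. The colouring restricted to that copy is $r$-nonrepetitive, so it uses at least $f_r(k-|K|)$ colours. $\square$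

If $x\in D(K)$, then we can always find a vertex of $N(K)$ with colour $x$ outside any prescribed finite set. This is how every vertex below is found.

## Losing colours along a clique, and why halves of length two stop at $k^2$

Here is the cheapest use of $H$. By (2), $D(\emptyset)=[m]$. Choose $u_1$ with any colour; then $c(u_1)\notin D(\{u_1\})$. Choose $u_2\in N(\{u_1\})$ with colour in $D(\{u_1\})$; then $D(\{u_1,u_2\})$ misses $c(u_1)$ and $c(u_2)$. After $k$ steps, $D$ has lost at least $k$ colours and, by (2), is not empty. So $m\ge k+1$. Each vertex cost one colour. To do better we want vertices that cost many colours. So we suppose that every vertex costs little, and look for a repetition.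

Let $S$ be a clique with $|S|\le k-1$, and suppose that every $u\in N(S)$ costs at most $\mu$ colours, meaning that the set
$$M(u)=D(S)\setminus D(S\cup\{u\})$$
has at most $\mu$ elements.

**Lemma 4.** Let $r\ge2$, and let $w,v\in N(S)$ be adjacent with $c(w),c(v)\in D(S)$. Then $c(v)\in M(w)$ or $c(w)\in M(v)$.

*Proof.* Otherwise $c(v)\in D(S\cup\{w\})$ and $c(w)\in D(S\cup\{v\})$. Choose $y\in N(S\cup\{w\})$ of colour $c(v)$ with $y\ne v$, then $w'\in N(S\cup\{v\})$ of colour $c(w)$ with $w'\ne w,y$. The path $y,w,v,w'$ has four distinct vertices and colours $c(v),c(w),c(v),c(w)$, a contradiction. $\square$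

Now use many $w$ at once. Let $w_1,\dots,w_h\in N(S)$ form a clique, with colours in $D(S)$; the colours are distinct because $c$ is proper. Assume $|S|+h\le k$, that $C=D(S\cup\{w_1,\dots,w_h\})$ has at least $|D(S)|/2$ elements, and that $\mu\le|D(S)|/4$. The sets $M(w_1),\dots,M(w_h)$ have total size at most $h\mu$, so some colour $x\in C$ lies in at most $h\mu/|C|\le2h\mu/|D(S)|\le h/2$ of them. Choose $v\in N(S\cup\{w_1,\dots,w_h\})$ of colour $x$. For at least $h/2$ indices $t$ we have $c(v)\notin M(w_t)$, so by Lemma 4 $c(w_t)\in M(v)$. These colours are distinct, so $\mu\ge h/2$: a cost bound $\mu<h/2$ at all vertices of $N(S)$ is impossible.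

So there are vertices that cost about $h/2$ colours. This is a gain, and it is also where this approach stops. The witnesses $w_t$ were pairwise adjacent, because the host graph supplies common neighbours $v$ of prescribed colour only for cliques. A clique of $H$ has at most $k+1$ vertices, so $h\le k+1$. The argument thus never forces a cost above $k+1$ per vertex, and along a clique of at most $k+1$ vertices it accounts for at most $(k+1)^2$ colours. By Theorem 2 the obstacle is real: only patterns $xx$ and $xyxy$ were used, and $f_2(k)\le\binom{k+2}{2}$.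

To force a cost above $k$ we need more than $k$ witnesses $w$, so most witnesses cannot be adjacent to $v$. We let a witness be joined to $v$ by a path $w=z_0,z_1,\dots,z_a=v$ and arrange the paths in a tree with branching $h$, which gives $h^a$ witnesses. For $h=a=2$: witnesses $w^1,w^2$ are joined to a vertex $z^1$, witnesses $w^3,w^4$ to a vertex $z^2$, and $z^1,z^2$ are joined to $v$. Only vertices with a common later neighbour have to lie in a common clique, so clique sizes grow like $a(h-1)$ while the number of witnesses is $h^a$. The repetition we aim for is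
$$\underbrace{y_a,\ y_{a-1},\ \dots,\ y_1,\ w}_{},\ \underbrace{z_1,\ z_2,\ \dots,\ z_a=v,\ w'}_{}$$
with $c(y_j)=c(z_{a+1-j})$ and $c(w')=c(w)$.

A new difficulty comes with $a\ge2$. Starting at $w$, the mirror path $y_1,y_2,\dots$ must read the colours $c(z_a),c(z_{a-1}),\dots,c(z_1)$ in this order. We choose $z_1$ first and $z_a$ last. Whether $c(z_1)$ is a suitable last letter depends on $y_{a-1}$, hence on the colours $c(z_a),\dots,c(z_2)$, which are not yet known when we choose $z_1$. The way out has two parts. First, for each $w$ fix in advance which words the mirror path can read, and keep track of the *fraction* of future words that fail; choose each colour so that the sum of these fractions over the witnesses grows by at most a controlled factor. Second, to make "fraction of future words" meaningful, fix the sets from which the colours of $z_a,\dots,z_1$ are taken before the vertices are chosen. This needs cliques whose set $D$ changes little when further vertices are added, and a potential function provides them.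

## The Key Lemma and its consequence for $f$

**Lemma 5 (Key Lemma).** Let $k\ge1$ and $m=f_r(k)$, let $a\ge1$, $h\ge2$ be integers with $a+1\le r$, let $\mu>0$ be real, and put $J=a(h-1)+1$. Assume $2J\le k$, $h^a\le m/2$, $\mu J\le m/2$ and $2h\mu<m$. Put $\beta=2a\mu/m$ and $q=(1-2h\mu/m)^{-1}$. If
$$h^a(1-\beta q^a)>\mu,$$
then $f_r(k-2J)<m-\mu J$.

In words: decreasing the treewidth by $2J$ costs on average at least $\mu/2$ colours per unit, and $\mu$ may be almost as large as the number $h^a$ of witnesses. Before proving the lemma we see what it gives for $r=\infty$.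

**Lemma 6.** Let $k\ge1$, $m=f(k)\ge4$ and $\ell=\lfloor\log_2m\rfloor$. If $2\ell\le k$, then $f(k)>\frac87f(k-2\ell)$.

*Proof.* Apply Lemma 5 with $r=\infty$, $h=2$, $a=\ell-1\ge1$, $J=a+1=\ell$ and $\mu=m/(8a)$. The hypotheses hold:

- $2J=2\ell\le k$ is assumed. From $2^\ell\le m<2^{\ell+1}$ we get $m/4<2^a\le m/2$.
- $\mu J=\frac{m(a+1)}{8a}\le\frac m4$, since $a+1\le2a$.
- $2h\mu=\frac{m}{2a}<m$.
- $\beta=\frac14$. By Bernoulli's inequality $(1-\frac1{2a})^a\ge\frac12$, so $q^a=(1-\frac1{2a})^{-a}\le2$.

Hence $2^a(1-\beta q^a)\ge\frac12\cdot2^a>\frac m8\ge\mu$. Lemma 5 gives $f(k-2\ell)<m-\mu J=m\bigl(1-\frac{a+1}{8a}\bigr)<\frac78m$. $\square$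

**Proof of Theorem 1 from Lemma 6.** To avoid a clash with the $k$ that varies, write $k_0$ for the given treewidth bound. If $k_0\le2$, then $0.3\sqrt{k_0}-1<0$ and the claim is trivial.

**Step 1. Iterate with a fixed step length.** The aim is to apply Lemma 6 repeatedly while going down in equal steps. Let $k_0\ge3$ and $L=\lfloor\log_2f(k_0)\rfloor$. Since $f(k_0)\ge k_0+1\ge4$, we have $L\ge2$. Let $T=\lfloor k_0/(2L)\rfloor$ and $k_t=k_0-2Lt$ for $0\le t\le T$. For $t<T$ we have $k_t\ge2L\ge4$, so $f(k_t)\ge5$. By monotonicity $\ell_t:=\lfloor\log_2f(k_t)\rfloor\le L$, so $2\ell_t\le2L\le k_t$. Lemma 6 and monotonicity give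
$$f(k_t)>\tfrac87f(k_t-2\ell_t)\ge\tfrac87f(k_t-2L)=\tfrac87f(k_{t+1}).$$
Hence $f(k_0)\ge(8/7)^Tf(k_T)\ge(8/7)^T$.

**Step 2. Solve for $L$.** The bound obtained involves $L$, and so $f(k_0)$ itself; we turn it into an inequality for $L$. First, $\ln\frac87=2\left(\frac1{15}+\frac1{3\cdot15^3}+\cdots\right)>\frac2{15}$ and $\ln2<0.7$, so $\log_2\frac87>\frac{2}{10.5}>0.19$. Since $f(k_0)<2^{L+1}$,
$$L+1>0.19\,T>0.19\Bigl(\frac{k_0}{2L}-1\Bigr).$$
Here the first inequality is strict also when $T=0$. Multiplying by $L$ gives $L^2+1.19L>0.095\,k_0$, so $(L+0.595)^2>0.095\,k_0$. As $0.308^2<0.095$, we get $L>0.308\sqrt{k_0}-0.595$, and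
$$f(k_0)\ge2^L>2^{0.3\sqrt{k_0}-1}.\qquad\square$$

## Saturated cliques

We now prove Lemma 5; the proof takes this section and the next two. Use the host graph $H$ and the colouring $c$ for the given $r$ and $k$. Assume for contradiction that
$$f_r(k-2J)\ge m-\mu J .$$
We shall derive $h^a(1-\beta q^a)\le\mu$, which contradicts the hypothesis.

**Step 1. Small cliques lose few colours.** This step turns the assumption into a bound on all cliques that we shall meet. Call a clique of $H$ *admissible* if it has at most $2J$ vertices; recall $2J\le k$. For admissible $K$ put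
$$\mathrm{def}(K)=m-|D(K)|,\qquad \varphi(K)=\mathrm{def}(K)-\mu|K|.$$
By (2) and monotonicity $|D(K)|\ge f_r(k-|K|)\ge f_r(k-2J)\ge m-\mu J$, so
$$0\le\mathrm{def}(K)\le\mu J,\qquad |D(K)|\ge m-\mu J\ge\tfrac m2 .\tag{3}$$
The potential $\varphi$ compares the colours lost to $K$ with a price of $\mu$ per vertex. It bounds the size of $K$: if $s\ge0$ is an integer, then
$$\varphi(K)\ge-s\mu\ \Longrightarrow\ |K|\le J+s,\tag{4}$$
because $\mu|K|=\mathrm{def}(K)-\varphi(K)\le\mu J+s\mu$.

**Step 2. Cliques at which further vertices are cheap.** The aim is to find, above any admissible clique, one where adding vertices costs at most $\mu$ colours each. Call an admissible clique $Q$ *saturated* if $\varphi(Q')\le\varphi(Q)$ for all admissible $Q'\supseteq Q$. For example, $\varphi(\emptyset)=0$ since $D(\emptyset)=[m]$; if $\mu=2$ and some vertex $u$ has $\mathrm{def}(\{u\})=5$, then $\varphi(\{u\})=3$ and $\emptyset$ is not saturated. At the other extreme, a clique with $2J$ vertices is saturated for the trivial reason that no larger clique is admissible; it is (4) that will keep our saturated cliques small enough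 to be of use.

Since $\varphi$ takes only finitely many values, we can maximise it over the admissible supersets of a given admissible $K$. A maximiser is saturated, so every admissible $K$ lies in a saturated $Q$ with $\varphi(Q)\ge\varphi(K)$. Moreover, if $Q$ is saturated and $Q\subseteq Q'$ with $Q'$ admissible, then $D(Q')\subseteq D(Q)$ by (1), and so
$$|D(Q)\setminus D(Q')|=\mathrm{def}(Q')-\mathrm{def}(Q)=\varphi(Q')-\varphi(Q)+\mu|Q'\setminus Q|\le\mu|Q'\setminus Q|.\tag{5}$$

**Step 3. The base clique.** We fix one saturated clique in whose neighbourhood everything will happen. Let $S_0$ be saturated with $\varphi(S_0)\ge\varphi(\emptyset)\ge0$. By (4), $|S_0|\le J$. For $u\in N(S_0)$ the clique $S_0\cup\{u\}$ has at most $J+1\le2J$ vertices, so it is admissible, and (5) gives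
$$|D(S_0)\setminus D(S_0\cup\{u\})|\le\mu\qquad\text{for all }u\in N(S_0).\tag{6}$$

## Words readable from a witness

**Step 4. Fix the possible mirror paths from each vertex.** For every $w\in N(S_0)$ we decide in advance which colour sequences can be read along a path starting next to $w$, and along which path. For each $w$ we define a prefix-closed set of words of length at most $a$ over $D(S_0)$, called the domain of $w$, and for each word $\mathbf x$ in it a vertex $y_w(\mathbf x)\in N(S_0)$.

The empty word is in the domain, and $y_w(\emptyset)=w$. Suppose $u=y_w(x_1\dots x_j)$ is defined and $j<a$. Then for each $x\in D(S_0\cup\{u\})$ the word $x_1\dots x_jx$ is in the domain, and $y_w(x_1\dots x_jx)$ is a vertex of $N(S_0\cup\{u\})$ of colour $x$ that differs from all $y_w(x_1\dots x_i)$, $0\le i\le j$. Such a vertex exists because $x$ occurs infinitely often on $N(S_0\cup\{u\})$. It lies in $N(S_0)$, and $x\in D(S_0)$ by (1). No other words are in the domain.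

Let $L(w)$ be the set of domain words of length exactly $a$, and let $Y_w$ be the set of all vertices $y_w(\cdot)$. It is finite, and $w\in Y_w$. If $x_1\dots x_a\in L(w)$ and $y_j=y_w(x_1\dots x_j)$, then $w,y_1,\dots,y_a$ is a path with distinct vertices and $c(y_j)=x_j$.

For $a=1$ we have $L(w)=D(S_0\cup\{w\})$, the complement in $D(S_0)$ of the set $M(w)$ used above with $S=S_0$. For $a=2$, $L(w)$ consists of the words $x_1x_2$ with $x_1\in D(S_0\cup\{w\})$ and $x_2\in D(S_0\cup\{y_w(x_1)\})$: the second condition depends on the first letter.

**Step 5. Few words fail.** We need that $L(w)$ contains nearly all words, also when the letters are restricted to large sets. Let $E_1,\dots,E_a\subseteq D(S_0)$ have size at least $m/2$. The letter in position $j$ will be the colour of $z_{a+1-j}$, so we let it run over $E_{a+1-j}$. Then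
$$\text{the fraction of }(x_1,\dots,x_a)\in E_a\times E_{a-1}\times\dots\times E_1\text{ not in }L(w)\text{ is at most }\beta.\tag{7}$$
Indeed, a failing word leaves the domain at a first position $j$: the prefix $x_1\dots x_{j-1}$ is in the domain and $x_1\dots x_j$ is not. Given such a prefix with $u=y_w(x_1\dots x_{j-1})$, the letter $x_j$ lies in $D(S_0)\setminus D(S_0\cup\{u\})$, so by (6) there are at most $\mu$ choices for it out of at least $m/2$. For each $j$ the fraction is at most $2\mu/m$, and summing over $j=1,\dots,a$ gives $2a\mu/m=\beta$.

## The tree of witnesses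

**Step 6. The induction statement.** We now state precisely what a partly built tree, with $i$ levels, has to provide. At this moment the sets $E_{i+1},\dots,E_a$ for the later levels are already fixed, and the set $F$ of colours used by witnesses elsewhere is forbidden.

**Claim $\mathcal P(i)$, for $0\le i\le a$.** Let $K\supseteq S_0$ be an admissible clique with $\varphi(K)\ge-(a-i)(h-1)\mu$. Let $F\subseteq[m]$ with $|F|\le h^a-h^i$, and let $E_{i+1},\dots,E_a\subseteq D(S_0)$ have size at least $m/2$. Then there are

- a vertex $z\in N(K)$,
- a set $W\subseteq N(S_0)$ of $h^i$ vertices with pairwise distinct colours in $D(S_0)\setminus F$,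
- for each $w\in W$ a path $w=z_0,z_1,\dots,z_i=z$ in $H$, depending on $w$, with $z_1,\dots,z_i\notin Y_w$,

such that
$$\sum_{w\in W}\beta_i(w)\le h^i\beta q^i .\tag{8}$$
Here $\beta_i(w)$ is the fraction of $(x_1,\dots,x_{a-i})\in E_a\times\dots\times E_{i+1}$ for which the word $(x_1,\dots,x_{a-i},c(z_i),c(z_{i-1}),\dots,c(z_1))$ is not in $L(w)$.

The word in the definition of $\beta_i(w)$ is what the mirror path would have to read if the later colours were $c(z_a)=x_1$, $c(z_{a-1})=x_2$, and so on. So $\beta_i(w)$ is the proportion of futures that are bad for $w$. For $i=a$ there is no future left, and $\beta_a(w)$ is $0$ or $1$.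

**Step 7. The case $i=0$.** We need a single witness, with the path of length zero. By (3), $|D(K)|\ge m/2\ge h^a>|F|$. Choose a vertex $w=z\in N(K)\subseteq N(S_0)$ with colour in $D(K)\setminus F\subseteq D(S_0)\setminus F$, and let $W=\{w\}$. Then $\beta_0(w)$ is the fraction in (7), so (8) holds.

**Step 8. From $i-1$ to $i$: build $h$ subtrees.** Assume $1\le i\le a$ and $\mathcal P(i-1)$; let $K$, $F$, $E_{i+1},\dots,E_a$ be as in $\mathcal P(i)$. We first fix the set $E_i$ from which the colour of the new top vertex will come, and then build $h$ trees with $i-1$ levels whose top vertices form a clique.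

Let $Q\supseteq K$ be saturated with $\varphi(Q)\ge\varphi(K)$. By (4) with $s=(a-i)(h-1)$,
$$|Q|\le J+(a-i)(h-1).$$
Put $E_i=D(Q)$. By (1) and (3), $E_i\subseteq D(S_0)$ and $|E_i|\ge m/2$. Let $Q_0=Q$. For $t=1,\dots,h$ in turn, apply $\mathcal P(i-1)$ to the clique $Q_{t-1}$, the forbidden set $F\cup c(W^1)\cup\dots\cup c(W^{t-1})$ and the sets $E_i,\dots,E_a$. Call the resulting vertex and set $z^t$ and $W^t$, and put $Q_t=Q_{t-1}\cup\{z^t\}$. Since $z^t\in N(Q_{t-1})$, this is a clique with one more vertex. The hypotheses of $\mathcal P(i-1)$ hold each time: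

- The forbidden set has at most $h^a-h^i+(h-1)h^{i-1}=h^a-h^{i-1}$ elements.
- For all $t\le h$,
$$|Q_t|\le J+(a-i)(h-1)+h\le J+(a-1)(h-1)+h=J+a(h-1)+1=2J,$$
so every $Q_t$ is admissible.
- By (1), $\mathrm{def}$ does not decrease when the clique grows, so for $t\le h$
$$\varphi(Q_{t-1})\ge\varphi(Q)-(t-1)\mu\ge-(a-i)(h-1)\mu-(h-1)\mu=-(a-(i-1))(h-1)\mu.$$

Let $W=\bigcup_{t=1}^hW^t$. Because the colours used before were forbidden, $W$ has $h\cdot h^{i-1}=h^i$ vertices, with pairwise distinct colours in $D(S_0)\setminus F$.

**Step 9. From $i-1$ to $i$: choose the colour of the new vertex.** The colour must survive at $Q_h$, so that it occurs on a common neighbour of $z^1,\dots,z^h$, and it must not spoil too many futures. Let $C=D(Q_h)\subseteq E_i$. Since $Q$ is saturated and $Q_h$ is admissible, (5) gives $|E_i\setminus C|\le h\mu$, and with $|E_i|\ge m/2$,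
$$\frac{|C|}{|E_i|}\ge1-\frac{2h\mu}{m}=\frac1q>0.$$
For $w\in W$ and $x\in E_i$ let $\beta_i(w;x)$ be the value that $\beta_i(w)$ would have if the path of $w$ were extended by a vertex of colour $x$, that is, the fraction of $(x_1,\dots,x_{a-i})\in E_a\times\dots\times E_{i+1}$ with $(x_1,\dots,x_{a-i},x,c(z_{i-1}),\dots,c(z_1))\notin L(w)$. By definition,
$$\frac1{|E_i|}\sum_{x\in E_i}\beta_i(w;x)=\beta_{i-1}(w).$$
All $h$ applications of $\mathcal P(i-1)$ used the same sets $E_i,\dots,E_a$, so we may sum over all $w\in W$. By averaging over $C$ only, some $x\in C$ satisfies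
$$\sum_{w\in W}\beta_i(w;x)\le\frac{|E_i|}{|C|}\sum_{w\in W}\beta_{i-1}(w)\le q\cdot h\cdot h^{i-1}\beta q^{i-1}=h^i\beta q^i .$$

**Step 10. From $i-1$ to $i$: choose the vertex.** It remains to realise the colour $x$ on a vertex that extends all paths. Since $x\in D(Q_h)$, choose $z\in N(Q_h)\subseteq N(K)$ of colour $x$ outside the finite set consisting of all path vertices chosen so far for the $w\in W$ and all the sets $Y_w$, $w\in W$. If $w\in W^t$, its path ended at $z_{i-1}=z^t\in Q_h$, and $z$ is adjacent to $z^t$; so we may put $z_i=z$. The extended sequences are paths, $z\notin Y_w$, and $\beta_i(w)=\beta_i(w;x)$, so (8) holds. This proves $\mathcal P(i)$, and hence $\mathcal P(0),\dots,\mathcal P(a)$.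

Note the order of events when $\mathcal P(a)$ is unfolded: the sets $E_a,E_{a-1},\dots,E_1$ are fixed from the top of the tree downwards, and the vertices are then chosen from the bottom upwards. Saturation of $Q$ is what allows $E_i$ to be fixed before $z^1,\dots,z^h$ exist: whatever vertices they turn out to be, $D(Q_h)$ is at least a $1/q$ fraction of $E_i$.

**Step 11. The repetition.** We apply $\mathcal P(a)$ with $K=S_0$ and $F=\emptyset$, which is allowed since $\varphi(S_0)\ge0$. We obtain $v=z\in N(S_0)$ and a set $W$ with $|W|=h^a$. Each $\beta_a(w)$ is $0$ or $1$; call $w$ *good* if $\beta_a(w)=0$, that is, if $(c(z_a),\dots,c(z_1))\in L(w)$. By (8) at least $h^a(1-\beta q^a)$ vertices of $W$ are good.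

Let $w$ be good and suppose that $c(w)\in D(S_0\cup\{v\})$. Put $x_j=c(z_{a+1-j})$ and $y_j=y_w(x_1\dots x_j)$ for $1\le j\le a$, so $c(y_j)=c(z_{a+1-j})$. Choose $w'\in N(S_0\cup\{v\})$ of colour $c(w)$ different from $w$ and from all $y_j$ and $z_j$. Then
$$y_a,\,y_{a-1},\dots,y_1,\,w,\ z_1,\,z_2,\dots,z_a=v,\,w'$$
is a path. Consecutive vertices are adjacent: $y_1$ is adjacent to $y_w(\emptyset)=w$, each $y_{j+1}$ is adjacent to $y_j$, and $w'$ is adjacent to $v$. The $2(a+1)$ vertices are distinct: $w,y_1,\dots,y_a$ are distinct by Step 4, $w,z_1,\dots,z_a$ are distinct as vertices of a path, and no $z_j$ with $j\ge1$ equals a $y_i$ because $z_j\notin Y_w$. The first half has colours $c(z_1),\dots,c(z_a),c(w)$, and the second half has colours $c(z_1),\dots,c(z_a),c(w')=c(w)$. Since $a+1\le r$, this contradicts the choice of $c$.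

So for every good $w$ the colour $c(w)$ lies in $D(S_0)\setminus D(S_0\cup\{v\})$. These colours are distinct, and by (6) there are at most $\mu$ of them. Hence $h^a(1-\beta q^a)\le\mu$, a contradiction. This proves Lemma 5, and with it Theorem 1. $\blacksquare$

## Weak reachability and the upper bound $\binom{k+r}{r}$

**Definition.** Let the vertices of a graph be linearly ordered. A vertex $u$ is *weakly $r$-reachable* from $v$ if some path from $v$ to $u$ with at most $r$ edges has $u$ as its least vertex. In particular, $v$ is weakly $r$-reachable from itself.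

On the path with vertices $a,b,c$ in this order along the path and $r=2$: if $a<b<c$, then $a$ is weakly $2$-reachable from $c$. If $b<a<c$, it is not, because the only path from $c$ to $a$ passes through $b$.

**Lemma 7** (Grohe, Kreutzer, Rabinovich, Siebertz and Stavropoulos, *Coloring and covering nowhere dense graphs*, SIAM J. Discrete Math. 2018)**.** A graph of treewidth at most $k$ has a linear vertex order such that, for every $v$, at most $\binom{k+r}{r}$ vertices (including $v$) are weakly $r$-reachable from $v$.

So that nothing rests on the reference, here is a proof.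

**Step 1. An order with small cliques below each vertex.** We pass to a larger graph with a convenient order. Take a tree decomposition of $G$ with bags of size at most $k+1$, and let $G^+$ be obtained from $G$ by making every bag a clique; it has the same tree decomposition. Root the tree. For a vertex $v$ let $\mathrm{top}(v)$ be the node closest to the root whose bag contains $v$. Order the vertices so that $u<v$ whenever $\mathrm{top}(u)$ is a proper ancestor of $\mathrm{top}(v)$. Let $N^-(v)$ be the set of neighbours of $v$ in $G^+$ that are smaller than $v$. If $u\in N^-(v)$, then $u$ and $v$ share a bag $X_i$, and both $\mathrm{top}(u)$ and $\mathrm{top}(v)$ are ancestors of $i$ or equal to it, hence comparable. Since $u<v$, $\mathrm{top}(v)$ is not a proper ancestor of $\mathrm{top}(u)$, so it lies on the tree path from $i$ to $\mathrm{top}(u)$, and $u\in X_{\mathrm{top}(v)}$. So $N^-(v)\subseteq X_{\mathrm{top}(v)}\setminus\{v\}$ is a clique of $G^+$ with at most $k$ vertices.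

**Step 2. Decreasing paths suffice.** If $u$ is weakly $r$-reachable from $v$ in $G$, then it is so in $G^+$. Take a shortest path $v=p_0,\dots,p_s=u$ in the subgraph of $G^+$ induced by the vertices that are at least $u$; then $s\le r$. If an inner vertex were larger than both its neighbours on the path, these would both lie in its set $N^-$ and be adjacent, and the path could be shortened. So there is no inner local maximum. If $p_j<p_{j+1}$ for some $j$, then it follows that $p_j<p_{j+1}<\dots<p_s=u$, contrary to $p_j\ge u$. So the path is decreasing.

Let $R_r(v)$ be the set of vertices that can be reached from $v$ by a decreasing path with at most $r$ edges of $G^+$, and $R_\infty(v)=\bigcup_rR_r(v)$. It remains to prove the following: *if in a finite ordered graph every $N^-(x)$ is a clique of size at most $k$, then $|R_r(v)|\le\binom{k+r}{r}$ for every $v$ and every finite $r\ge0$.* We use induction on $k$. For $k=0$ we have $R_r(v)=\{v\}$. Let $k\ge1$.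

**Step 3. The reachable vertices form a chain.** We need to know how edges cross a given vertex. If $N^-(x)\ne\emptyset$, let $p(x)=\max N^-(x)$. Because $N^-(x)$ is a clique, $N^-(x)\setminus\{p(x)\}\subseteq N^-(p(x))$. So the first step of a decreasing path from $x$ leads to $p(x)$ or to a vertex of $N^-(p(x))$, and $R_\infty(x)=\{x\}\cup R_\infty(p(x))$. Thus $R_\infty(v)=\{v,p(v),p(p(v)),\dots\}$. Moreover
$$x,y\in R_\infty(v),\quad x'\in N^-(x),\quad x\ge y>x'\quad\Longrightarrow\quad x'\in N^-(y).\tag{9}$$
Indeed, $y$ arises from $x$ by applying $p$ repeatedly, and as long as the current vertex has not come down to $x'$, the vertex $x'$ stays in its set $N^-$.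

**Step 4. The greedy path.** We divide the chain by the path that descends as fast as possible. Let $p_0=v$ and $p_{i+1}=\min N^-(p_i)$ as long as $i<r$ and $N^-(p_i)\neq\emptyset$. Let $p_s$ be the last vertex defined. For $i\le s$, every vertex of $R_i(v)$ is at least $p_i$. This is clear for $i=0$. For $i\ge1$, a vertex $u\in R_{i-1}(v)$ satisfies $u\ge p_{i-1}>p_i$ by induction. Any other $u\in R_i(v)$ lies in $N^-(x)$ for some $x\in R_{i-1}(v)$, where $x\ge p_{i-1}$. Either $u\ge p_{i-1}$, or $x\ge p_{i-1}>u$ and (9) gives $u\in N^-(p_{i-1})$, so $u\ge p_i$.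

Hence every $u\in R_r(v)$ is at least $p_s$: if $s=r$ this was just shown, and if $s<r$ then $N^-(p_s)=\emptyset$ and $p_s$ is the last vertex of the chain.

**Step 5. Count between consecutive greedy vertices.** For $0\le i<s$ let $Z_i=\{u\in R_\infty(v):p_i\ge u>p_{i+1}\}$, and let $G_i$ be the subgraph induced by $Z_i$. By (9) with $x=p_i$ and $x'=p_{i+1}$, every $u\in Z_i$ has $p_{i+1}\in N^-(u)$. As $p_{i+1}\notin Z_i$, in $G_i$ every set of smaller neighbours is a clique of size at most $k-1$. We claim that every $u\in R_r(v)\cap Z_i$ can be reached from $p_i$ by a decreasing path in $G_i$ with at most $r-i$ edges. This is clear for $u=p_i$. Otherwise let $v=w_0>w_1>\dots>w_t=u$ be a decreasing path with $t\le r$, and let $w_j$ be its first vertex smaller than $p_i$. By Step 4, $w_j\notin R_i(v)$, so $j\ge i+1$. As $w_{j-1}\ge p_i>w_j$, (9) gives $w_j\in N^-(p_i)$. The path $p_i,w_j,\dots,w_t$ is decreasing, lies in $Z_i$ since $u>p_{i+1}$, and has $t-j+1\le r-i$ edges. By the induction hypothesis, $|R_r(v)\cap Z_i|\le\binom{k-1+r-i}{r-i}$.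

The vertices of $R_r(v)$ are $p_s$ and those in $Z_0,\dots,Z_{s-1}$. Since $1\le\binom{k-1+r-s}{r-s}$,
$$|R_r(v)|\le\sum_{i=0}^{s}\binom{k-1+r-i}{r-i}\le\sum_{j=0}^{r}\binom{k-1+j}{j}=\binom{k+r}{r},$$
where the last equality follows from Pascal's rule by induction on $r$. $\square$

**Proof of the upper bound in Theorem 2.** Let $\mathrm{tw}(G)\le k$ and order $V(G)$ as in Lemma 7. Vertices weakly $r$-reachable from $v$ and different from $v$ are smaller than $v$. Colour the vertices greedily along the order so that each differs from all other vertices weakly $r$-reachable from it; at most $\binom{k+r}{r}$ colours are needed. Suppose a path on $2j$ vertices with $j\le r$ were repetitive. Let $x$ be its least vertex, and $x'$ the corresponding vertex of the other half. The subpath from $x'$ to $x$ has $j\le r$ edges and least vertex $x$, so $x$ is weakly $r$-reachable from $x'$ and $c(x)\ne c(x')$, a contradiction. $\square$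

## The lower bound of order $k^r$

For $r=1$ we have $f_1(k)\ge k+1$, so $c_1=1$ will do. Let $r\ge2$ and put
$$a=r-1,\qquad m_*=2r\cdot2^r,\qquad \kappa=\frac1{r\,2^{r+2}}.$$
In the proof of Theorem 1 the branching was $h=2$ and the depth $a$ grew. Now the depth is $r-1$, the largest allowed, and $h$ grows.

**Lemma 8.** Let $k\ge1$, $m=f_r(k)\ge m_*$, $h=\lfloor(m/2r)^{1/r}\rfloor$ and $J=a(h-1)+1$. Then $h\ge2$ and $2J\le2r\,m^{1/r}$. If moreover $2J\le k$, then $f_r(k-2J)<(1-\kappa)f_r(k)$.

*Proof.* As $m/2r\ge2^r$, we have $h\ge2$. Since $a\ge1$, $J\le ah\le r\,m^{1/r}$. Now let $2J\le k$ and use Lemma 5 with $\mu=h^a/2$. Recall $h^r\le m/(2r)$ and $a+1=r$. The hypotheses hold: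

- $h^a=h^r/h\le h^r/2\le m/2$.
- $\mu J\le\frac12h^a\cdot ah=\frac12ah^r\le\frac{am}{4r}\le\frac m4$.
- $2h\mu/m=h^r/m\le\frac1{2r}<1$, so, as $q\ge1$, $q^a\le q^r\le(1-\frac1{2r})^{-r}\le2$ by Bernoulli's inequality.
- $\beta=2a\mu/m=ah^a/m=\frac{ah^r}{hm}\le\frac a{2rh}<\frac1{2h}\le\frac14$.

Thus $\beta q^a<\frac12$ and $h^a(1-\beta q^a)>h^a/2=\mu$. Lemma 5 gives $f_r(k-2J)<m-\mu J$. Finally $J=a(h-1)+1\ge h$, and $h\ge\frac12(m/2r)^{1/r}$ because $\lfloor x\rfloor\ge x/2$ for $x\ge1$. So
$$\mu J\ge\tfrac12h^r\ge\tfrac12\cdot2^{-r}\cdot\frac m{2r}=\kappa m.\qquad\square$$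

**Proof of the lower bound in Theorem 2.** We apply Lemma 8 as often as possible and add up the decreases of $k$; they form a geometric series dominated by its first term. Let $k\ge1$, $k_0=k$ and $m=f_r(k)$. As long as $m_t:=f_r(k_t)\ge m_*$ and the number $J_t$ that Lemma 8 assigns to $k_t$ satisfies $2J_t\le k_t$, put $k_{t+1}=k_t-2J_t\ge0$. (When $m_t\ge m_*$, we have $k_t\ge1$, because $f_r(0)=1$.) Then $m_{t+1}<(1-\kappa)m_t$, so $m_t\le(1-\kappa)^tm$.

The $k_t$ strictly decrease, so the process stops at some $T$. Either $m_T<m_*$, and then $k_T<m_*$ because $f_r(k_T)\ge k_T+1$; or $k_T<2J_T\le2r\,m_T^{1/r}\le2r\,m^{1/r}$. In both cases $k_T\le m_*+2r\,m^{1/r}$. Since $2J_t\le2r\,m_t^{1/r}\le2r\,m^{1/r}(1-\kappa)^{t/r}$,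
$$k=k_T+\sum_{t<T}2J_t\le m_*+2r\,m^{1/r}\Bigl(1+\sum_{t\ge0}(1-\kappa)^{t/r}\Bigr)\le C_r\,m^{1/r},$$
where
$$C_r=m_*+2r\Bigl(1+\frac1{1-(1-\kappa)^{1/r}}\Bigr),$$
and $m\ge1$ was used for the term $m_*$. Hence $f_r(k)=m\ge(k/C_r)^r$, which is the lower bound with $c_r=C_r^{-r}$. $\blacksquare$
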